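# Sets of type $\Lambda(p)_{cb}$ for every $p$ that are not finite unions of $Z(k)$ sets

## 1. Two kinds of thinness: $\Lambda(p)_{cb}$ and $Z(k)$

**Schatten norms, columns and rows.** For an operator $x$ on a Hilbert space, $\|x\|_p=(\mathrm{tr}\,|x|^p)^{1/p}$, and $S_p$ is the space of operators for which this is finite. For a finite family $(x_j)$ put
$$\mathrm{col}(x_j)=\sum_j e_{j,1}\otimes x_j,\qquad \mathrm{row}(x_j)=\sum_j e_{1,j}\otimes x_j .$$
Since $\mathrm{col}(x_j)^*\mathrm{col}(x_j)=e_{11}\otimes\sum x_j^*x_j$ and $\mathrm{row}(x_j)\,\mathrm{row}(x_j)^*=e_{11}\otimes\sum x_jx_j^*$, we have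
$$\|\mathrm{col}(x_j)\|_p=\Big\|\Big(\sum x_j^*x_j\Big)^{1/2}\Big\|_p,\qquad \|\mathrm{row}(x_j)\|_p=\Big\|\Big(\sum x_jx_j^*\Big)^{1/2}\Big\|_p .$$
The larger of the two will appear everywhere, so we name it:
$$RC_p(x)=\max\big\{\|\mathrm{col}(x_j)\|_p,\ \|\mathrm{row}(x_j)\|_p\big\}.$$
If $0\le P\le Q$ then $\|P\|_s\le\|Q\|_s$; hence $RC_p$ of a subfamily is at most $RC_p$ of the whole family. We shall also use freely that $\|x\|_p^2=\|x^*x\|_{p/2}=\|xx^*\|_{p/2}$.

*Example.* For scalars $x_j$, $RC_p(x)=(\sum|x_j|^2)^{1/2}$. For the family of all matrix units $x_{it}=e_{i,t}$, $1\le i,t\le n$, we get $\sum x_{it}^*x_{it}=\sum_{i,t}e_{t,t}=n\cdot 1$, and the same for the other sum, so $RC_p(x)=\|n^{1/2}\,1\|_p=n^{1/2+1/p}$.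

**The group von Neumann algebra.** Let $G$ be a discrete group with left regular representation $\lambda(g)\delta_h=\delta_{gh}$ on $\ell_2(G)$. The algebra $VN(G)$ is generated by the $\lambda(g)$, and its canonical trace satisfies $\tau(\lambda(g))=1$ if $g=e$ and $0$ otherwise. On $VN(G)\otimes B(H)$ the norm $L^p(\tau\otimes\mathrm{tr})$ is $\|y\|_p=\big((\tau\otimes \mathrm{tr})|y|^p\big)^{1/p}$.

*Example.* For $G=\mathbb Z$, $VN(\mathbb Z)=L_\infty(\mathbb T)$ where $\mathbb T$ is the unit circle, $\lambda(n)$ is the function $z\mapsto z^n$, and $\tau$ is integration against normalized arc length. So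
$$\Big\|\sum_n\lambda(n)\otimes x_n\Big\|_{L^p(\tau\otimes\mathrm{tr})}=\Big(\int_{\mathbb T}\Big\|\sum_n z^nx_n\Big\|_{S_p}^p\,dz\Big)^{1/p}.$$

**Definition ($\Lambda(p)_{cb}$).** Let $2<p<\infty$. A set $E\subset G$ is of type $\Lambda(p)_{cb}$ if there is $C>0$ such that for every finitely supported family $(x_g)_{g\in E}$ in $S_p$,
$$\Big\|\sum_{g\in E}\lambda(g)\otimes x_g\Big\|_{L^p(\tau\otimes \mathrm{tr})}\le C\,RC_p(x).\tag{1}$$

*Examples.* A finite set satisfies (1) with $C=|E|$, since $\|\sum\lambda(g)\otimes x_g\|_p\le\sum\|x_g\|_p$ and each $\|x_g\|_p\le RC_p(x)$. The set of all positive integers is not of type $\Lambda(p)_{cb}$ for any $p>2$: take $x_n=1$ for $1\le n\le M$, so that $RC_p=M^{1/2}$. On the arc $|\arg z|\le 1/M$, which has measure $1/(\pi M)$, we have $\mathrm{Re}\,z^n\ge\cos1>\tfrac12$ for $1\le n\le M$, so the left side of (1) is at least $\tfrac M2(\pi M)^{-1/p}$. As $1-\frac1p>\frac12$, no $C$ works for all $M$. A less trivial positive example, the powers of $3$, is worked out in Section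 3.

*Reduction to matrices.* It suffices to prove (1) for coefficients in $B(H)$ with $\dim H<\infty$ arbitrary, provided $C$ does not depend on $\dim H$. Indeed, compressing by finite-rank projections $P\to1$ gives $Px_gP\to x_g$ in $S_p$. Both sides of (1) are continuous in the finite family $(x_g)$: the left side by the triangle inequality, the right side because column and row norms satisfy it too.

**Definition ($Z(k)$).** Let $k\ge2$ be an integer. A set $E\subset G$ has the $Z(k)$ property if
$$\sup_{x\in G}\#\Big\{(n_1,\dots,n_k)\in E^k:\ n_i\ne n_j \text{ for } i\ne j,\ \ n_1n_2^{-1}n_3n_4^{-1}\cdots n_k^{(-1)^{k+1}}=x\Big\}<\infty .$$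
In $\mathbb Z$ we count representations $x=n_1-n_2+n_3-\cdots$ with pairwise distinct $n_i\in E$. For $Z(2)$ we count how often a difference $x$ is taken.

*Examples.* The set $\{3^j:j\ge0\}$ has $Z(2)$ with bound $1$ and $Z(3)$ with bound $2$. The reason is a fact that we use throughout:
$$\text{the sums } \sum_j\epsilon_j3^j\ \ (\epsilon_j\in\{-1,0,1\},\ \text{finitely many nonzero}) \text{ are pairwise distinct.}\tag{2}$$
To see (2), subtract two equal sums to get $\sum\delta_j3^j=0$ with $|\delta_j|\le2$. If $J$ were the largest index with $\delta_J\ne0$, then $3^J\le\big|\sum_{j<J}\delta_j3^j\big|\le2(1+3+\dots+3^{J-1})=3^J-1$, which is absurd. So $n_1-n_2$ determines the pair, and $n_1-n_2+n_3$ determines $n_2$ and the set $\{n_1,n_3\}$. The positive integers have no $Z(k)$ property with $k\ge 2$: for $Z(2)$ the difference $1$ is taken infinitely often, and the other cases follow from Lemma 1 below.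

It is known that every subset of $G$ with the $Z(k)$ property is of type $\Lambda(2k)_{cb}$. Then finite unions of $Z(k)$ sets are also of type $\Lambda(2k)_{cb}$: split the union into disjoint pieces, use the triangle inequality, and recall that $RC$ of a subfamily is at most $RC$ of the family.

## 2. Does $\Lambda(2k)_{cb}$ force a decomposition into $Z(k)$ sets?

The $Z(k)$ property is arithmetic and $\Lambda(2k)_{cb}$ is analytic. The first implies the second, and finite unions come along for free. The question, from "New Examples of Noncommutative $\Lambda(p)$ Sets", is whether that is all: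

*Let $E\subset G$ be of type $\Lambda(2k)_{cb}$, where $k>2$ is a fixed integer. Is $E$ a union of finitely many sets $E_1,\dots,E_c$, each with the $Z(k)$ property?*

The answer is no.

**Theorem A.** There is a set $E\subset\mathbb Z$ which is of type $\Lambda(p)_{cb}$ for every $2<p<\infty$, but which is not a finite union of sets with the $Z(2)$ property. Consequently, for every $k\ge2$, $E$ is of type $\Lambda(2k)_{cb}$ and is not a finite union of sets with the $Z(k)$ property.

**Theorem B.** The same holds in every discrete group $G$ that contains an infinite abelian subgroup.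

The word "consequently" rests on the fact that $Z(2)$ is the weakest of the conditions.

**Lemma 1.** In any group, a set $F$ with $Z(k)$, $k\ge3$, has $Z(2)$.

*Proof.* If $F$ is finite this is clear. Otherwise let $K$ be the $Z(k)$ bound and fix distinct $n_3,\dots,n_k\in F$. Suppose $m$ different pairs $(n_1,n_2)\in F^2$ with $n_1\ne n_2$ satisfy $n_1n_2^{-1}=x$. Such a pair is determined by either of its entries, so an element of $F$ occurs in at most two of the pairs, once in each position. Hence at least $m-2(k-2)$ of the pairs avoid $\{n_3,\dots,n_k\}$. Each of these gives a $k$-tuple with pairwise distinct entries and alternating product $x\,n_3n_4^{-1}\cdots$, the same for all. So $m-2(k-2)\le K$, that is, $m\le K+2(k-2)$. $\square$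

So we look for one set that is $\Lambda(p)_{cb}$ for all $p$ and not a finite union of $Z(2)$ sets.

## 3. Powers of 3, stars, and a grid that is too big

**The powers of 3.** We recall a first published tool.

**(NK) Noncommutative Khintchine inequality** (Lust-Piquard 1986; Lust-Piquard–Pisier 1991). For $2\le p<\infty$ there is $K_p$ such that for independent signs $\varepsilon_j$,
$$\Big(\mathbb E\Big\|\sum\varepsilon_jx_j\Big\|_{S_p}^p\Big)^{1/p}\le K_p\,RC_p(x).\tag{3}$$

The same holds, with the same constant, for independent $w_j$ uniform on the unit circle. Indeed $(w_j)$ has the same law as $(\varepsilon_jw_j)$ with $\varepsilon$ independent of $w$. Condition on $w$ and apply (3) to $(w_jx_j)$: this family has the same $RC_p$ as $(x_j)$, because $(w_jx_j)^*(w_jx_j)=x_j^*x_j$ and likewise for rows.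

With this, $\{3^j\}$ is $\Lambda(p)_{cb}$ for every $p>2$. Let $f(z)=\sum_{j\in J}x_jz^{3^j}$ with $J$ finite. For unimodular $w=(w_j)$ put $f_w(z)=\sum w_jx_jz^{3^j}$ and $\mu_w(z)=\prod_{j\in J}(1+\mathrm{Re}(w_jz^{3^j}))\ge0$. Expanding the product and using (2), $\widehat{\mu_w}(0)=1$ and $\widehat{\mu_w}(3^j)=w_j/2$. So $f=2\mu_{\bar w}*f_w$ and $\|f\|_p\le2\|\mu_{\bar w}\|_1\|f_w\|_p=2\|f_w\|_p$. Now average over $w$. For fixed $z$ the variables $w_jz^{3^j}$ are again independent and uniform, so $\|f\|_p\le2(\mathbb E\|\sum w_jx_j\|_p^p)^{1/p}\le2K_pRC_p(x)$.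

**Sums along a graph.** This set has $Z(2)$. To break $Z(2)$ we need repeated differences, and the cheapest source of these is $(u+v)-(u'+v)=u-u'$. So let $I,T$ be disjoint countable sets, $m:I\sqcup T\to\{0,1,2,\dots\}$ an injection, $u_i=3^{m(i)}$, $v_t=3^{m(t)}$. For a bipartite graph $\Gamma\subset I\times T$ put
$$E_\Gamma=\{n_{it}:=u_i+v_t:\ (i,t)\in\Gamma\}.$$
By (2) the map $(i,t)\mapsto n_{it}$ is injective: $n_{it}$ determines the set $\{m(i),m(t)\}$, hence $\{i,t\}$, and $I$ and $T$ are disjoint.

**Lemma 2.** $E_\Gamma$ has $Z(2)$ if and only if there is a bound on the number of common neighbors of two distinct vertices of $I$, and of two distinct vertices of $T$.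

*Proof.* Consider a difference $n_{it}-n_{i't'}$ of distinct elements. If $i\ne i'$ and $t\ne t'$, then $u_i+v_t-u_{i'}-v_{t'}$ has four nonzero digits in the sense of (2), so it determines $(i,t)$ and $(i',t')$: it is taken once. If $i\neq i'$ and $t=t'$, the difference is $u_i-u_{i'}$. It determines $i,i'$, and it is taken once for every common neighbor of $i$ and $i'$. If $i=i'$ and $t\ne t'$, the difference $v_t-v_{t'}$ is taken once for every common neighbor of $t$ and $t'$. By (2) these three kinds of difference do not coincide with one another. $\square$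

So $E_\Gamma$ is a finite union of $Z(2)$ sets exactly when the edges of $\Gamma$ can be colored with finitely many colors so that within each color the numbers of common neighbors are bounded.

**Stars.** Let $I=\{1,\dots,c\}$, $T=\{t_1,t_2,\dots\}$ and let $\Gamma=I\times T$ be complete. For $c\ge2$, $1$ and $2$ have infinitely many common neighbors, so $E_\Gamma$ is not $Z(2)$. But coloring the edge $(i,t)$ by $i$ gives $c$ stars, each with common-neighbor numbers at most $1$. Bounded many stars do not answer the question.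

**The grid.** Let $I$ and $T$ both be infinite and $\Gamma=I\times T$. This breaks $Z(2)$ badly, but it also breaks $\Lambda(p)_{cb}$, for every $p>2$. Choose $n$ vertices on each side, number them $1,\dots,n$, and take $x_{it}=e_{i,t}$. For every $z\in\mathbb T$,
$$\sum_{i,t}z^{u_i+v_t}e_{i,t}=\Big(\sum_iz^{u_i}e_{i,1}\Big)\Big(\sum_tz^{v_t}e_{1,t}\Big)$$
is a rank-one matrix of norm $n^{1/2}n^{1/2}=n$, so the left side of (1) is $n$. The right side is $C\,n^{1/2+1/p}$ by the example in Section 1. As $p>2$, this fails for large $n$. The same computation shows that a graph $\Gamma$ for which $E_\Gamma$ is $\Lambda(p)_{cb}$ cannot contain complete bipartite subgraphs $K_{n,n}$ with $n$ arbitrarily large.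

We need a graph between the two: in every finite coloring some color contains two vertices with many common neighbors, but the graph is thin enough for (1).

## 4. A graph built by forgetting coordinates

Take $T$ to be a cube $\{1,\dots,N\}^P$, where $P$ is a finite set of coordinates, and join $t$ to $r$ vertices, the $x$-th one being "$t$ with the coordinates in $P_x$ forgotten". For fixed $x$ the edges of type $x$ form disjoint stars, since each $t$ has one neighbor of type $x$.

**Disjoint forgotten sets do not work.** The simplest choice is to take the $P_x$ pairwise disjoint. Then two vertices of types $x\ne y$ have at most one common neighbor $t$: one of them fixes the coordinates outside $P_x$, the other those outside $P_y$, and together these are all coordinates. Two vertices of the same type have no common neighbor. Two points $t\ne t'$ have a common neighbor of type $x$ only if they agree outside $P_x$. They differ at some $\alpha$, and $\alpha$ lies in at most one $P_x$, so they have at most one common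 neighbor. By Lemma 2 the resulting set has $Z(2)$. Hence for many common neighbors the forgotten sets must overlap. We make them overlap as little as possible: any two in exactly one coordinate, and no three in a common one.

**Construction.** For $r\ge2$ let $X=\{1,\dots,r\}$, let $\Pi$ be the set of 2-element subsets of $X$, $N=r^4$, and $T^{(r)}=\{1,\dots,N\}^{\Pi}$. For $x\in X$ let $\Pi_x=\{\alpha\in\Pi:x\in\alpha\}$, so that $\Pi_x\cap\Pi_y=\{\{x,y\}\}$ for $x\neq y$. For $t\in T^{(r)}$ let
$$\pi_x(t)=\big(r,x,(t_\alpha)_{\alpha\notin\Pi_x}\big),\qquad I_x^{(r)}=\pi_x(T^{(r)}),\qquad I^{(r)}=\bigsqcup_xI_x^{(r)},$$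
$$\Gamma_r=\{(\pi_x(t),t):x\in X,\ t\in T^{(r)}\}\subset I^{(r)}\times T^{(r)} .$$
Put $I=\bigsqcup_rI^{(r)}$, $T=\bigsqcup_rT^{(r)}$, $\Gamma=\bigsqcup_r\Gamma_r$. Fix an injection $m:I\sqcup T\to\{0,1,2,\dots\}$ and let
$$E=E_\Gamma=\{n_{it}=u_i+v_t:\ (i,t)\in\Gamma\},\qquad u_i=3^{m(i)},\quad v_t=3^{m(t)} .$$
Since $\pi_x(t)$ records $x$, the map $(x,t)\mapsto(\pi_x(t),t)$ is a bijection from $X\times T^{(r)}$ to $\Gamma_r$.

*Small cases.* For $r=2$ there is one coordinate, $\{1,2\}$, and both $\pi_1$ and $\pi_2$ forget it: $\Gamma_2$ is the complete graph between $2$ vertices and $N=16$ points. For $r=3$ the points are triples $t=(t_{12},t_{13},t_{23})$ with entries in $\{1,\dots,81\}$. Here $\pi_1$ keeps only $t_{23}$, $\pi_2$ keeps only $t_{13}$, and $\pi_3$ keeps only $t_{12}$. A vertex "$t_{23}=a$" of type 1 and a vertex "$t_{13}=b$" of type 2 have as common neighbors the $81$ points $(\,\cdot\,,b,a)$, a line in direction $\{1,2\}$.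

## 5. Every finite coloring of $\Gamma$ leaves long monochromatic lines

**Claim.** $E$ is not a finite union of $Z(2)$ sets and, by Lemma 1, not a finite union of $Z(k)$ sets for any $k\ge2$.

*Proof.* Suppose $E=E_1\cup\dots\cup E_c$, where each $E_l$ has $Z(2)$ with the common bound $K$. Choose a coloring $\chi:\Gamma\to\{1,\dots,c\}$ with $n_{it}\in E_{\chi(i,t)}$, and let $r>\max(c,K)$, $r\geq 2$.

**Step 1: two types with the same color at many points.** Each $t\in T^{(r)}$ has $r>c$ edges, one per type, so there are $x<y$ in $X$ and a color $l$ with $\chi(\pi_x(t),t)=\chi(\pi_y(t),t)=l$. There are at most $c\,r^2/2$ triples $(x,y,l)$, so one triple serves at least $|T^{(r)}|/(cr^2/2)$ points $t$. Fix it.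

**Step 2: concentrate these points on one line.** Partition $T^{(r)}$ into lines in the coordinate direction $\alpha=\{x,y\}$, all other coordinates being fixed on a line. There are $|T^{(r)}|/N$ lines, each with $N$ points, so some line contains at least
$$\frac{N}{cr^2/2}=\frac{2r^4}{cr^2}=\frac{2r^2}{c}\ge2r>K$$
of the points from Step 1.

**Step 3: read off a repeated difference.** Since $\alpha\in\Pi_x\cap\Pi_y$, both $\pi_x$ and $\pi_y$ forget the only coordinate that varies on the line. So $\pi_x(t)=i$ and $\pi_y(t)=i'$ are constant there, and $i\ne i'$ because their types differ. For more than $K$ values of $t$, the elements $n_{it}\neq n_{i't}$ both lie in $E_l$ and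
$$n_{it}-n_{i't}=u_i-u_{i'} .$$
Different $t$ give different pairs, since $(i,t)\mapsto n_{it}$ is injective. This contradicts the bound $K$ for $E_l$. $\square$

Note that $r\to\infty$ is essential. If only the graphs $\Gamma_r$ with $r\le R$ were used, coloring edges by their type would give $R$ classes. In each class two vertices of $I$ have no common neighbor, and two points of $T$ have at most one, so by Lemma 2 each class would be $Z(2)$. Whatever we prove about $\Gamma_r$ must therefore have constants independent of $r$.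

## 6. Positive matrices, pinchings and a martingale lemma

**Pinchings.** Let $\sim$ be an equivalence relation on a finite index set. The pinching $\mathcal E$ keeps the entries $(t,t')$ of a matrix with $t\sim t'$ and replaces the others by $0$. The entries may themselves lie in $B(H)$. If $Q_1,\dots,Q_n$ are the projections onto the blocks, then $\mathcal E(m)=\sum Q_jmQ_j$. So $\mathcal E$ is positive, unital and trace preserving, and it is the trace-preserving conditional expectation onto the block-diagonal matrices. It is also the average of $m\mapsto UmU^*$ over the $2^n$ unitaries $U=\sum\pm Q_j$, hence a contraction of every $S_s$, $s\ge1$.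

*Example.* For $2\times2$ matrices and the trivial relation, $\mathcal E$ keeps the diagonal. It is the average of $m$ and $UmU^*$ with $U=\mathrm{diag}(1,-1)$.

**Lemma 3.** If $P_1,\dots,P_n\ge0$ are matrices and $s\ge1$, then $\sum_j\mathrm{tr}\,P_j^s\le\mathrm{tr}\,\big(\sum_jP_j\big)^s$.

*Proof.* Let $V=\mathrm{col}(P_j^{1/2})$. Then $V^*V=\sum P_j$ (up to the factor $e_{11}$), while $VV^*$ is the block matrix with $(j,l)$ block $P_j^{1/2}P_l^{1/2}$ and so with diagonal blocks $P_j$. Pinching to the diagonal blocks is a contraction of $S_s$, so $\sum\mathrm{tr}\,P_j^s\le\|VV^*\|_s^s=\|V^*V\|_s^s=\mathrm{tr}(\sum P_j)^s$. $\square$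

**Martingale differences.** Given algebras $\mathcal N_0\subset\dots\subset\mathcal N_n$ with conditional expectations $\mathcal E_j$ onto $\mathcal N_j$, elements $d_1,\dots,d_n$ are martingale differences if $d_j\in\mathcal N_j$ and $\mathcal E_{j-1}(d_j)=0$. *Example:* with $\mathcal N_0$ the diagonal $2\times2$ matrices and $\mathcal N_1$ all $2\times 2$ matrices, $d_1$ may be any matrix with zero diagonal.

**(BG) Noncommutative Burkholder–Gundy inequality** (Pisier–Xu, Comm. Math. Phys. 189 (1997), Thm 2.1). For $2\le s<\infty$ there is $\kappa_s\ge1$ such that for every finite self-adjoint martingale with differences $d_j$ in a finite tracial von Neumann algebra,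
$$\Big\|\sum d_j\Big\|_s\le\kappa_s\Big\|\Big(\sum d_j^2\Big)^{1/2}\Big\|_s .\tag{4}$$
Rescaling the trace multiplies both sides by the same factor, so its normalization is irrelevant.

The next lemma says that a sum of positive elements adapted to a filtration is controlled by the sum of their conditional expectations, up to an $\ell_s$-sum of individual norms. This is how we avoid summing $r$ norms by the triangle inequality.

**Lemma 4.** Let $\mathcal N_0\subset\dots\subset\mathcal N_n$ be unital $*$-subalgebras of a matrix algebra with trace-preserving conditional expectations $\mathcal E_j$. Let $b_j\in\mathcal N_j$, $b_j\ge0$ $(1\le j\le n)$, and $s\ge2$. Then, with $C_s=2+\kappa_s+\kappa_s^2$,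
$$\Big\|\sum b_j\Big\|_s\le C_s\Big(\Big\|\sum\mathcal E_{j-1}(b_j)\Big\|_s+\Big(\sum\|b_j\|_s^s\Big)^{1/s}\Big).$$

*Proof.* Write $y=\|\sum b_j\|_s$, $a=\|\sum\mathcal E_{j-1}b_j\|_s$, $b=(\sum\|b_j\|_s^s)^{1/s}$.

**Step 1: pass to square functions.** The elements $d_j=b_j-\mathcal E_{j-1}b_j$ are self-adjoint martingale differences, and $\|(\sum d_j^2)^{1/2}\|_s=\|\mathrm{col}(d_j)\|_s$. By (4) and the triangle inequality for columns,
$$y\le a+\Big\|\sum d_j\Big\|_s\le a+\kappa_s\big(\|\mathrm{col}(b_j)\|_s+\|\mathrm{col}(\mathcal E_{j-1}b_j)\|_s\big).$$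

**Step 2: bound the columns, using positivity.** For $c_j\ge0$ factor $\mathrm{col}(c_j)=\mathrm{diag}(c_j^{1/2})\,\mathrm{col}(c_j^{1/2})$. Here $\|\mathrm{diag}(c_j^{1/2})\|_{2s}=(\sum\mathrm{tr}\,c_j^s)^{1/2s}$ and $\|\mathrm{col}(c_j^{1/2})\|_{2s}=\|(\sum c_j)^{1/2}\|_{2s}=\|\sum c_j\|_s^{1/2}$. Hölder's inequality with $\frac1s=\frac1{2s}+\frac1{2s}$ gives
$$\|\mathrm{col}(c_j)\|_s\le\Big(\sum\|c_j\|_s^s\Big)^{1/2s}\Big\|\sum c_j\Big\|_s^{1/2}.$$
For $c_j=b_j$ the bound is $b^{1/2}y^{1/2}$. For $c_j=\mathcal E_{j-1}b_j\ge0$ it is at most $b^{1/2}a^{1/2}$, because $\mathcal E_{j-1}$ is contractive on $L_s$.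

**Step 3: absorb $y$.** By $2\alpha\beta\le\alpha^2+\beta^2$,
$$y\le a+\kappa_sb^{1/2}y^{1/2}+\kappa_sb^{1/2}a^{1/2}\le a+\frac y2+\frac{\kappa_s^2b}2+\frac{\kappa_s(a+b)}2 .$$
As $y<\infty$, we get $y\le2a+\kappa_s^2b+\kappa_s(a+b)\le C_s(a+b)$. $\square$

## 7. The matrix inequality for $\Gamma$, uniformly in $r$

Which inequality should we prove about $\Gamma$? If $E$ is $\Lambda(p)_{cb}$, apply (1) to the coefficients $x_{it}=e_{i,t}\otimes a_{it}$. As in the grid example, $\sum z^{u_i+v_t}e_{i,t}\otimes a_{it}=U(z)\big(\sum e_{i,t}\otimes a_{it}\big)V(z)$ with diagonal unitaries $U(z)$, $V(z)$, so the left side of (1) is $\|\sum e_{i,t}\otimes a_{it}\|_p$. On the right, $\sum x_{it}^*x_{it}=\sum_te_{t,t}\otimes\sum_ia_{it}^*a_{it}$, and Lemma 3 with exponent $p/2$ gives $\|\mathrm{col}(x_{it})\|_p\le\|\mathrm{col}(a_{it})\|_p$; rows are similar. So the following inequality is necessary, and in Section 8 we shall see that it suffices.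

**Proposition 5.** For $4\le p<\infty$ there is $C'_p\ge1$ such that for every finitely supported family $(a_{it})_{(i,t)\in\Gamma}$ in $B(H)$, $\dim H<\infty$,
$$\Big\|\sum_{(i,t)\in\Gamma}e_{i,t}\otimes a_{it}\Big\|_{S_p}\le C'_p\,RC_p(a),\qquad \Big\|\sum_{(i,t)\in\Gamma}e_{t,i}\otimes a_{it}\Big\|_{S_p}\le C'_p\,RC_p(a).\tag{5}$$

The adjoint of $\sum e_{t,i}\otimes a_{it}$ is $\sum e_{i,t}\otimes a_{it}^*$, and $RC_p(a^*)=RC_p(a)$, so the second inequality is the first applied to $(a_{it}^*)$. We prove the first. Put $s=p/2\ge2$.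

**Step 1: turn the norm into that of a sum of $r$ positive matrices.** Fix $r$, write $T=T^{(r)}$ and $a_{x,t}=a_{\pi_x(t),t}$, and let
$$A_x=\sum_{t}e_{\pi_x(t),t}\otimes a_{x,t},\qquad A=\sum_{x=1}^rA_x,\qquad B_x=A_x^*A_x .$$
The row index sets $I_x^{(r)}$ are disjoint, so $A_x^*A_{y}=0$ for $x\ne y$. Therefore $A^*A=\sum_xB_x$ and $\|A\|_p^2=\|\sum_xB_x\|_s$. Explicitly,
$$B_x=\sum_{\pi_x(t)=\pi_x(t')}e_{t,t'}\otimes a_{x,t}^*a_{x,t'} .\tag{6}$$

**Step 2: bound the two quantities that $RC_p$ controls.** Let $D_x=\sum_te_{t,t}\otimes a_{x,t}^*a_{x,t}$ be the diagonal part of $B_x$. Since $\sum_xD_x=\sum_te_{t,t}\otimes\sum_xa_{x,t}^*a_{x,t}$, Lemma 3 (summing over $t$) gives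
$$\Big\|\sum_xD_x\Big\|_s^s=\sum_t\mathrm{tr}\Big(\sum_xa_{x,t}^*a_{x,t}\Big)^s\le\mathrm{tr}\Big(\sum_{\Gamma_r}a_{it}^*a_{it}\Big)^s.\tag{7}$$
Next, $\|B_x\|_s=\|A_xA_x^*\|_s$, and $A_xA_x^*=\sum_{i\in I^{(r)}_x}e_{i,i}\otimes\sum_{t:\pi_x(t)=i}a_{x,t}a_{x,t}^*$ is block diagonal. So Lemma 3 (summing over all $i\in I^{(r)}$) gives
$$\sum_x\|B_x\|_s^s=\sum_{i\in I^{(r)}}\mathrm{tr}\Big(\sum_{t:(i,t)\in\Gamma_r}a_{it}a_{it}^*\Big)^s\le\mathrm{tr}\Big(\sum_{\Gamma_r}a_{it}a_{it}^*\Big)^s.\tag{8}$$

**Where the triangle inequality stops.** From (8) one gets at once $\|\sum_xB_x\|_s\le\sum_x\|B_x\|_s\le r^{1-1/s}(\sum_x\|B_x\|_s^s)^{1/s}$, an inequality for $\Gamma_r$ with a constant that grows with $r$. As we saw at the end of Section 5, that is useless. What we need is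
$$\Big\|\sum_xB_x\Big\|_s\lesssim\Big\|\sum_xD_x\Big\|_s+\Big(\sum_x\|B_x\|_s^s\Big)^{1/s}$$
uniformly in $r$. This is the shape of Lemma 4, provided the conditional expectations of the $B_x$ can be made diagonal.

**Step 3: set up the conditional expectations.** In $B(\ell_2(T))\otimes B(H)$, for $S\subset\Pi$, let $\mathcal M_S$ be the algebra of matrices $(m_{t,t'})$, with entries in $B(H)$, such that $m_{t,t'}=0$ unless $t_\alpha=t'_\alpha$ for all $\alpha\notin S$. These are the block-diagonal matrices for the relation "$t$ and $t'$ differ only at coordinates in $S$". Let $\mathcal E_S$ be the corresponding pinching. Three facts are immediate.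

1. If $S\subset S'$ then $\mathcal M_S\subset\mathcal M_{S'}$.
2. $\mathcal E_S\mathcal E_{S'}=\mathcal E_{S\cap S'}$: an entry $(t,t')$ survives both pinchings exactly when $t,t'$ differ only at coordinates in $S$ and only at coordinates in $S'$.
3. $B_x\in\mathcal M_{\Pi_x}$ by (6), because $\pi_x(t)=\pi_x(t')$ means that $t,t'$ agree outside $\Pi_x$. Moreover $\mathcal E_\emptyset(B_x)=D_x$.

If the sets $\Pi_x$ were disjoint, a single use of Lemma 4 along $\mathcal M_{\Pi_1\cup\dots\cup\Pi_j}$ would finish: by facts 2 and 3, $\mathcal E_{\Pi_1\cup\dots\cup\Pi_{j-1}}(B_j)$ would be $\mathcal E_\emptyset(B_j)=D_j$. But Section 4 showed that disjoint sets give a $Z(2)$ set. The overlaps $\Pi_x\cap\Pi_y=\{\{x,y\}\}$ that defeat $Z(2)$ are the ones that spoil this one-step argument. We look at what is left after one step.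

**Step 4: first use of Lemma 4, which removes the later pairs.** Let $\Sigma_j=\Pi_1\cup\dots\cup\Pi_j$, $\Sigma_0=\emptyset$, and $\mathcal N_j=\mathcal M_{\Sigma_j}$. Then $B_j\in\mathcal M_{\Pi_j}\subset\mathcal N_j$. Since $B_j=\mathcal E_{\Pi_j}(B_j)$,
$$\mathcal E_{\Sigma_{j-1}}(B_j)=\mathcal E_{\Sigma_{j-1}\cap\Pi_j}(B_j)=\mathcal E_{\Pi_j^-}(B_j)=:B_j^-,\qquad \Pi_j^-=\{\{y,j\}:y<j\},$$
because a pair containing $j$ lies in $\Sigma_{j-1}$ exactly when its other element is less than $j$. Lemma 4 gives
$$\Big\|\sum_jB_j\Big\|_s\le C_s\Big(\Big\|\sum_jB_j^-\Big\|_s+\Big(\sum_j\|B_j\|_s^s\Big)^{1/s}\Big).\tag{9}$$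

For $r=3$, the sets $\Pi_1=\{12,13\}$, $\Pi_2=\{12,23\}$, $\Pi_3=\{13,23\}$ have become $\Pi_1^-=\emptyset$, $\Pi_2^-=\{12\}$, $\Pi_3^-=\{13,23\}$. The remainders $B_j^-$ are not diagonal, but a pair belongs only to the $\Pi^-_j$ of its larger element, so *the sets $\Pi_1^-,\dots,\Pi_r^-$ are pairwise disjoint*. We are now in the disjoint situation.

**Step 5: second use of Lemma 4, which reaches the diagonal.** We have $B_j^-\ge0$ since pinchings are positive, and $B_j^-\in\mathcal M_{\Pi_j^-}$. Let $\Sigma'_j=\Pi_1^-\cup\dots\cup\Pi_j^-$, $\Sigma'_0=\emptyset$, and use the filtration $\mathcal M_{\Sigma'_j}$, which contains $B_j^-$. By disjointness,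
$$\mathcal E_{\Sigma'_{j-1}}(B_j^-)=\mathcal E_{\Sigma'_{j-1}\cap\Pi_j^-}(B_j^-)=\mathcal E_\emptyset(B_j^-)=\mathcal E_\emptyset\mathcal E_{\Pi_j^-}(B_j)=\mathcal E_\emptyset(B_j)=D_j .$$
Lemma 4 together with $\|B_j^-\|_s\le\|B_j\|_s$ gives
$$\Big\|\sum_jB_j^-\Big\|_s\le C_s\Big(\Big\|\sum_jD_j\Big\|_s+\Big(\sum_j\|B_j\|_s^s\Big)^{1/s}\Big).\tag{10}$$

**Step 6: collect the estimates for fixed $r$.** Inserting (10) in (9),
$$\|A\|_p^2=\Big\|\sum_jB_j\Big\|_s\le C_s^2\Big\|\sum_jD_j\Big\|_s+(C_s+C_s^2)\Big(\sum_j\|B_j\|_s^s\Big)^{1/s}.$$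
The right side is at most $(C_s+2C_s^2)$ times the larger of the two quantities. Raise to the power $s$, bound the maximum of the $s$-th powers by their sum, and use (7) and (8):
$$\|A\|_p^p\le(C_s+2C_s^2)^s\Big[\mathrm{tr}\Big(\sum_{\Gamma_r}a_{it}^*a_{it}\Big)^s+\mathrm{tr}\Big(\sum_{\Gamma_r}a_{it}a_{it}^*\Big)^s\Big],\tag{11}$$
with a constant independent of $r$.

**Step 7: put all $r$ together.** The matrix $\sum_\Gamma e_{i,t}\otimes a_{it}$ is block diagonal with blocks indexed by $r$, so its $p$-th power norm $\|\cdot\|_p^p$ is the sum over $r$ of those of the blocks. Sum (11) over the finitely many $r$ involved, and apply Lemma 3 to the matrices $\sum_{\Gamma_r}a_{it}^*a_{it}$, and to the matrices $\sum_{\Gamma_r}a_{it}a_{it}^*$, as $r$ varies: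
$$\Big\|\sum_\Gamma e_{i,t}\otimes a_{it}\Big\|_p^p\le(C_s+2C_s^2)^s\Big[\mathrm{tr}\Big(\sum_{\Gamma}a_{it}^*a_{it}\Big)^s+\mathrm{tr}\Big(\sum_{\Gamma}a_{it}a_{it}^*\Big)^s\Big]\le2(C_s+2C_s^2)^s\,RC_p(a)^p .$$
So (5) holds with $C'_p=2^{1/p}(C_s+2C_s^2)^{1/2}\ge 1$. $\square$

## 8. From matrices to Fourier series: $4\le p<\infty$

**Step 1: a Khintchine inequality for products $w_iw'_t$.** The purpose is to replace the matrix units in (5) by random variables. Let $(w_i)_{i\in I}$, $(w'_t)_{t\in T}$ be independent, uniform on the unit circle. We claim that for $4\le p<\infty$ and finitely supported $(a_{it})_{(i,t)\in\Gamma}$ in $B(H)$, $\dim H<\infty$,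
$$\Big(\mathbb E\Big\|\sum_\Gamma w_iw'_ta_{it}\Big\|_p^p\Big)^{1/p}\le2^{1/p}K_p^2C'_p\,RC_p(a).\tag{12}$$
Let $F_t=\sum_iw_ia_{it}$, where $a_{it}=0$ off $\Gamma$. Apply (NK) in the variables $w'$, conditionally on $w$, and bound the maximum of the two $p$-th powers by their sum:
$$\mathbb E\Big\|\sum_tw'_tF_t\Big\|_p^p\le K_p^p\big(\mathbb E\|\mathrm{col}_t(F_t)\|_p^p+\mathbb E\|\mathrm{row}_t(F_t)\|_p^p\big).$$
The column is again a random sum: $\mathrm{col}_t(F_t)=\sum_iw_iY_i$ with $Y_i=\sum_te_{t,1}\otimes a_{it}$. For this family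
$$\sum_iY_i^*Y_i=e_{11}\otimes\sum_{\Gamma}a_{it}^*a_{it},\qquad \Big\|\Big(\sum_iY_iY_i^*\Big)^{1/2}\Big\|_p=\|\mathrm{row}_i(Y_i)\|_p=\Big\|\sum_{\Gamma}e_{t,i}\otimes a_{it}\Big\|_p .$$
The first gives a norm at most $RC_p(a)$, the second at most $C'_pRC_p(a)$ by (5). So (NK) in $w$ gives $\mathbb E\|\mathrm{col}_t(F_t)\|_p^p\le K_p^p\,C_p'^{\,p}\,RC_p(a)^p$. Likewise $\mathrm{row}_t(F_t)=\sum_iw_iZ_i$ with $Z_i=\sum_te_{1,t}\otimes a_{it}$, where
$$\sum_iZ_iZ_i^*=e_{11}\otimes\sum_{\Gamma}a_{it}a_{it}^*,\qquad \Big\|\Big(\sum_iZ_i^*Z_i\Big)^{1/2}\Big\|_p=\|\mathrm{col}_i(Z_i)\|_p=\Big\|\sum_{\Gamma}e_{i,t}\otimes a_{it}\Big\|_p,$$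
and the same bound follows. Adding the two bounds gives $\mathbb E\|\sum_\Gamma w_iw'_ta_{it}\|_p^p\le2K_p^{2p}C_p'^{\,p}RC_p(a)^p$, which is (12).

**Step 2: transfer to $\mathbb Z$ by Riesz products.** The purpose is to replace the random variables by the characters $z^{u_i}$, $z^{v_t}$. Let $f(z)=\sum_\Gamma a_{it}z^{n_{it}}$ be a finite sum and $J\subset I\sqcup T$ the finite set of indices involved. For unimodular $w=(w_j)_{j\in J}$ put
$$f_w(z)=\sum_\Gamma w_iw_ta_{it}z^{n_{it}},\qquad \mu_w(z)=\prod_{j\in J}\big(1+\mathrm{Re}(w_jz^{3^{m(j)}})\big)\ge0 .$$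
Each factor is $1+\frac12w_jz^{3^{m(j)}}+\frac12\overline{w_j}z^{-3^{m(j)}}$, so
$$\mu_w(z)=\sum_{\epsilon\in\{-1,0,1\}^J}\Big(\prod_{j}2^{-|\epsilon_j|}w_j^{\epsilon_j}\Big)z^{\sum_j\epsilon_j3^{m(j)}} .$$
By (2) the exponents are pairwise distinct. Therefore $\widehat{\mu_w}(0)=1$ and $\widehat{\mu_w}(u_i+v_t)=w_iw_t/4$ for $i,t\in J$. Since Fourier coefficients multiply under convolution and $\overline{w_i}\,\overline{w_t}\,w_iw_t=1$,
$$f=4\,\mu_{\bar w}*f_w .$$
As $\mu_{\bar w}\ge0$, $\|\mu_{\bar w}\|_1=\widehat{\mu_{\bar w}}(0)=1$, and so $\|f\|_p\le4\|f_w\|_p$ in $L_p(\mathbb T;S_p)$, for every $w$. Average the $p$-th powers over independent uniform $w_j$: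
$$\|f\|_p^p\le4^p\int_{\mathbb T}\mathbb E\Big\|\sum_\Gamma(w_iz^{u_i})(w_tz^{v_t})a_{it}\Big\|_p^p\,dz .$$
For fixed $z$ the variables $w_iz^{u_i}$, $w_tz^{v_t}$ are again independent and uniform on the circle, so the inner expectation does not depend on $z$, and (12) gives
$$\|f\|_{L^p(\tau\otimes\mathrm{tr})}\le4\cdot2^{1/p}K_p^2C'_p\,RC_p(a).$$
By the reduction to matrices in Section 1, $E$ is $\Lambda(p)_{cb}$ for all $4\le p<\infty$. In particular it is $\Lambda(2k)_{cb}$ for every $k\ge2$, and with Section 5 this already answers the question negatively for every $k>2$, and for $k=2$.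

## 9. Exponents between 2 and 4 by interpolation

For Theorem A as stated we still need $2<p<4$. Lemma 4 was used with $s=p/2\ge2$, so a separate argument is required. It has nothing to do with our particular set.

**Lemma 6.** In any group, if $E$ is $\Lambda(p_0)_{cb}$ with constant $C$, then $E$ is $\Lambda(p)_{cb}$ for every $2<p<p_0$.

*Proof.* Let $F\subset E$ be finite, $\dim H<\infty$, and let $(\varepsilon_g)_{g\in F}$ be independent signs on the finite probability space $\Omega=\{-1,1\}^F$. For $\xi:\Omega\to B(H)$ define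
$$\Phi(\xi)=\sum_{g\in F}\lambda(g)\otimes x_g,\qquad x_g=\mathbb E[\varepsilon_g\xi].$$

**Step 1: $\Phi$ is bounded at the exponent $p_0$.** Since $\mathbb E[\varepsilon_g\varepsilon_{g'}]=\delta_{g,g'}$,
$$0\le\mathbb E\Big[\Big(\xi-\sum\varepsilon_gx_g\Big)^*\Big(\xi-\sum\varepsilon_gx_g\Big)\Big]=\mathbb E[\xi^*\xi]-\sum x_g^*x_g .$$
Hence, by monotonicity of the norm, the triangle inequality and Jensen's inequality,
$$\Big\|\Big(\sum x_g^*x_g\Big)^{1/2}\Big\|_{p_0}^{2}\le\big\|\mathbb E[\xi^*\xi]\big\|_{p_0/2}\le\mathbb E\|\xi^*\xi\|_{p_0/2}=\mathbb E\|\xi\|_{p_0}^2\le\big(\mathbb E\|\xi\|_{p_0}^{p_0}\big)^{2/p_0}.$$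
Applied to $\xi^*$, this gives the same bound for $\sum x_gx_g^*$. So $RC_{p_0}(x)\le\|\xi\|_{L_{p_0}(\Omega;S_{p_0})}$, and the $\Lambda(p_0)_{cb}$ property gives $\|\Phi\|\le C$ from $L_{p_0}(\Omega;S_{p_0})$ to $L_{p_0}(\tau\otimes\mathrm{tr})$.

**Step 2: $\Phi$ is a contraction at the exponent $2$.** The $\lambda(g)$ are orthonormal in $L_2(\tau)$, so $\|\Phi(\xi)\|_2^2=\sum\mathrm{tr}\,x_g^*x_g\le\mathrm{tr}\,\mathbb E[\xi^*\xi]=\|\xi\|_2^2$. This is Bessel's inequality, the trace of the inequality in Step 1.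

**Step 3: interpolate, and return to the coefficients.** Noncommutative $L_p$ spaces form a complex interpolation scale, so on $L_p$ we have $\|\Phi\|\le C^\vartheta$, where $\vartheta\in(0,1)$ is given by $\frac1p=\frac{1-\vartheta}2+\frac\vartheta{p_0}$. Given $(x_g)_{g\in F}$ in $B(H)$, take $\xi=\sum\varepsilon_gx_g$. Then $\mathbb E[\varepsilon_g\xi]=x_g$, and by (NK)
$$\Big\|\sum_{g\in F}\lambda(g)\otimes x_g\Big\|_p\le C^\vartheta\Big(\mathbb E\Big\|\sum\varepsilon_gx_g\Big\|_p^p\Big)^{1/p}\le C^\vartheta K_p\,RC_p(x).$$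
The constant depends neither on $F$ nor on $\dim H$. $\square$

With $p_0=4$, Lemma 6 shows that $E$ is $\Lambda(p)_{cb}$ for $2<p<4$. Together with Sections 5 and 8, this proves Theorem A. $\blacksquare$

## 10. Groups with an infinite abelian subgroup

We prove Theorem B. Let $G_0\le G$ be infinite abelian, written additively.

**Step 1: reduce to $G_0$.** For subsets of $G_0$ the two properties are the same in $G_0$ and in $G$. For $Z(k)$: products of elements of $G_0$ stay in $G_0$, so elements $x\notin G_0$ are never represented. For $\Lambda(p)_{cb}$: the space $\ell_2(G)$ is the direct sum of the $\ell_2(G_0g)$ over the right cosets, and on each of them $\lambda_G$ restricted to $G_0$ is a copy of $\lambda_{G_0}$. So $\lambda_{G_0}(h)\mapsto\lambda_G(h)$ extends to an embedding $VN(G_0)\subset VN(G)$. It preserves the trace, because both traces equal $1$ at $e$ and $0$ at other group elements. Thus the two sides of (1) are the same in $G_0$ and in $G$.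

**Step 2: see what must replace the powers of 3.** We look for a sequence $(h_j)_{j\ge0}$ in $G_0$ and set $u_i=h_{m(i)}$, $v_t=h_{m(t)}$, $E=\{u_i+v_t:(i,t)\in\Gamma\}$, with the same $\Gamma$ and $m$. Section 5 used only that $(i,t)\mapsto u_i+v_t$ is injective on $\Gamma$ and that $(u_i+v_t)-(u_{i'}+v_t)=u_i-u_{i'}$. The second is automatic. Proposition 5 concerns $\Gamma$ alone, (12) does not involve the group, and Lemma 6 holds in any group. So only injectivity and the transfer in Step 2 of Section 8 have to be checked. We use that $VN(G_0)=L_\infty(\widehat{G_0})$, where $\widehat{G_0}$ is the compact dual group with normalized Haar measure and $\lambda(g)$ is the function $\omega\mapsto\omega(g)$.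

**Step 3: the case where $2G_0$ is infinite.** Choose $h_0,h_1,\dots$ inductively so that
$$2h_J\notin F_J\cup2F_J,\qquad F_J=\Big\{\sum_{j<J}\delta_jh_j:\ \delta_j\in\{-2,\dots,2\}\Big\},\quad 2F_J=\{2f:f\in F_J\}.$$
This is possible because $F_J\cup2F_J$ is finite and $2G_0$ is infinite. Then $\pm h_J,\pm2h_J\notin F_J$: the set $F_J$ is symmetric, $2h_J\notin F_J$ by choice, and $h_J\in F_J$ would give $2h_J\in2F_J$. Suppose $\sum\delta_jh_j=0$ with $\delta_j\in\{-2,\dots,2\}$, finitely many nonzero, and let $J$ be the largest index with $\delta_J\ne0$. Then $\delta_Jh_J=-\sum_{j<J}\delta_jh_j\in F_J$, a contradiction. So all $\delta_j=0$, and the sums $\sum\epsilon_jh_j$ with $\epsilon_j\in\{-1,0,1\}$ are pairwise distinct, which is the analogue of (2). Hence $(i,t)\mapsto u_i+v_t$ is injective. The transfer works with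
$$\mu_w(\omega)=\prod_{j\in J}\big(1+\mathrm{Re}(w_j\,\omega(h_{m(j)}))\big)\ge0\qquad(\omega\in\widehat{G_0}),$$
where $J\subset I\sqcup T$ is now again the finite index set. Its coefficient at $0$ is $1$ and at $u_i+v_t$ it is $w_iw_t/4$. So $f=4\mu_{\bar w}*f_w$ and $\|f\|_p\le4\|f_w\|_p$. For fixed $\omega$ the variables $w_j\omega(h_{m(j)})$ are independent and uniform, so averaging and (12) give $\|f\|_p\le4\cdot2^{1/p}K_p^2C'_pRC_p(a)$ as before.

**Step 4: the case where $2G_0$ is finite.** The kernel $\{g\in G_0:2g=0\}$ of $g\mapsto2g$ has index $|2G_0|<\infty$ in $G_0$, so it is infinite. It is a vector space over the field with two elements, and being infinite it has infinite dimension. Take $(h_j)_{j\ge0}$ linearly independent in it. The sums $\sum_{j\in A}h_j$ over finite sets $A$ are pairwise distinct, so $(i,t)\mapsto u_i+v_t$ is injective. Since $\omega(h_j)^2=\omega(2h_j)=1$, the functions $\omega\mapsto\omega(h_j)$ take the values $\pm1$. For signs $w_j=\pm1$ put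
$$f_w(\omega)=\sum_\Gamma w_iw_ta_{it}\,\omega(u_i+v_t),\qquad \mu_w(\omega)=\prod_{j\in J}\big(1+w_j\,\omega(h_{m(j)})\big)=\sum_{A\subset J}\Big(\prod_{j\in A}w_j\Big)\,\omega\Big(\sum_{j\in A}h_{m(j)}\Big)\ge0 .$$
The coefficient of $\mu_w$ at $0$ is $1$ and at $u_i+v_t$ it is $w_iw_t$. As $(w_iw_t)^2=1$, we have $f=\mu_w*f_w$ and $\|f\|_p\le\|f_w\|_p$. Now average over independent signs $w_j$. For fixed $\omega$ the variables $w_j\omega(h_{m(j)})$ are again independent signs. Inequality (12) holds for independent signs by the same proof, which used only (NK), stated for signs in (3), and Proposition 5. So $\|f\|_p\le2^{1/p}K_p^2C'_p\,RC_p(a)$ for $4\le p<\infty$.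

In both cases $E$ is $\Lambda(p)_{cb}$ for $4\le p<\infty$, hence for all $2<p<\infty$ by Lemma 6. By Section 5 it is not a finite union of $Z(2)$ sets, and by Lemma 1 it is not a finite union of $Z(k)$ sets for any $k\ge2$. $\blacksquare$
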